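\title{Holomorphic fibrations of quotients of complex Lie groups by lattices}

\begin{abstract}
Let $\Gamma$ be a lattice in a connected complex Lie group $G$. We prove that every surjective holomorphic map with connected fibers from $G/\Gamma$ onto a normal complex space is a projection $G/\Gamma\to G/H\Gamma$, where $H$ is a connected normal complex subgroup and $H\Gamma$ is closed. This is known for proper maps, and Winkelmann conjectured that properness is not needed. On the way we show that hypersurfaces of $G/\Gamma$ and meromorphic functions on $G/\Gamma$ are invariant under the commutator group, and that every holomorphic map from $G/\Gamma$ to a complex space is the composition of such a projection with a generically immersive map.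
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a connected complex Lie group and $\Gamma\subset G$ a \emph{lattice}: a discrete subgroup such that $X=G/\Gamma$ carries a finite $G$-invariant measure. The manifold $X$ is \emph{parallelizable}, that is, its holomorphic tangent bundle is trivial; the vector fields generated by the action of $G$ trivialize it. The group structure supplies obvious holomorphic quotients of $X$. If $H\subset G$ is a connected normal complex subgroup and $H\Gamma$ is closed, the projection $G/\Gamma\to G/H\Gamma$ is holomorphic and surjective, and its fibers, the $H$-orbits, are connected. We ask whether every surjective holomorphic map with connected fibers from $X$ onto a normal complex space is of this form.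

Compact fibers give a direct reason to expect this. Let $C$ be a compact connected fiber of $f:X\to Y$. For $g\in G$ close to $1$, the set $f(gC)$ lies in a neighborhood of the point $f(C)$ that embeds into some $\mathbb C^N$. Holomorphic functions on the compact connected analytic set $gC$ are constant, so $gC$ lies in a fiber: the group respects the fibration. For proper $f$ the answer to the question is yes by \cite[Corollary 5.2.2]{Winkelmann}, and it is conjectured there that properness is not necessary. If $X$ is compact, every $f$ is proper, so the conjecture concerns lattices that are not cocompact. For a noncompact fiber $C$ the argument above breaks down at its first step, since $f(gC)$ need not be small. What remains is the finite invariant measure, and we show that it suffices.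

The subgroup $H$ can be named in advance. For a holomorphic map $f$ from $X$ to a complex space put
\[
I_f=\{g\in G:\ f(gx)=f(x)\ \text{for all }x\in X\},
\]
and let $I_f^\circ$ be its identity component.

\begin{theorem}\label{thm:A}
Let $f:X=G/\Gamma\to Y$ be a surjective holomorphic map with connected fibers onto a normal complex space, and put $H=I_f^\circ$. Then $H$ is a closed connected normal complex Lie subgroup of $G$, the group $H\Gamma$ is closed, and $f$ is the projection $G/\Gamma\to G/H\Gamma$ followed by a biholomorphic map $G/H\Gamma\simeq Y$. Moreover $G/H\Gamma=(G/H)/(\Gamma/(H\cap\Gamma))$ is parallelizable and $\Gamma/(H\cap\Gamma)$ is a lattice in $G/H$.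
\end{theorem}

Thus the conjecture holds. For $G=\mathrm{SL}_2(\mathbb C)$, whose Lie algebra is simple, the theorem says that $f$ is constant or biholomorphic. Most of the work goes into a statement that assumes nothing about the fibers or the target.

\begin{theorem}\label{thm:B}
Let $f:X\to Y$ be any holomorphic map to any complex space, and put $H=I_f^\circ$. Then $H$ is closed, connected, complex and normal, $H\Gamma$ is closed, and $f=f_1\circ\mathrm{pr}$ with $\mathrm{pr}:G/\Gamma\to G/H\Gamma$ the projection. The holomorphic map $f_1$ is immersive outside a proper analytic subset, and it has finite fibers on every orbit of the radical of $G/H$; these orbits are compact.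
\end{theorem}

For instance, let $Y=\mathbb C$. Then $\dim G/H\le1$, so $G/H$ is abelian and equal to its radical, $G/H\Gamma$ is compact, and $f$ is constant: as on a compact connected manifold, holomorphic functions on $X$ are constant. The proof of Theorem~\ref{thm:B} rests on a statement about divisors. A \emph{hypersurface} is a closed analytic subset of pure codimension one, and $G'$ is the commutator group of $G$.

\begin{theorem}\label{thm:C}
Every hypersurface $D\subset X$ is $G'$-invariant. If $\phi$ is a meromorphic function on $X$, $g\in G'$, and $\phi$ is holomorphic at $x$ and at $gx$, then $\phi(gx)=\phi(x)$.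
\end{theorem}

\begin{example}\label{ex:hyp}
Three hypotheses of Theorem~\ref{thm:A} are seen to be necessary on abelian groups. In each case below $H$ is trivial and $f$ is not biholomorphic.
\begin{enumerate}
\item[(a)] \emph{Finite covolume.} Let $G=\mathbb C^2$, $\Gamma=\{0\}$, $f(z,w)=w-z^2$. The fibers are parabolas, and no nonzero translation preserves $f$.
\item[(b)] \emph{Connected fibers.} Let $f:\mathbb C/\Lambda\to\mathbb C/\Lambda'$ be the covering given by lattices $\Lambda\subsetneq\Lambda'$; here $I_f=\Lambda'$.
\item[(c)] \emph{Normality.} Let $Y$ be the curve $\mathbb C/\Lambda$ with a cusp at one point $p$: keep only those holomorphic germs at $p$ whose first derivative vanishes at $p$, the local model being $t\mapsto(t^2,t^3)$. The identity map $\mathbb C/\Lambda\to Y$ is holomorphic and bijective, and $Y$ is singular.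
\end{enumerate}
\end{example}

The proof runs as follows. Section~\ref{sec:measure} collects four consequences of the finite measure. With them one divides by $H$ and reduces to the case that $I_f$ is discrete (Section~\ref{sec:radical}). One must then show that the kernel $K(x)$ of $df_x$, viewed as a subspace of the Lie algebra $\mathfrak g$, is zero for generic $x$. Two sources of information are available. The orbits of the radical $R$ are compact, so the argument for compact fibers applies along them (Section~\ref{sec:radical}). And $x\mapsto K(x)$ is described by meromorphic functions, so Theorem~\ref{thm:C}, proved in Section~\ref{sec:hyper}, makes it $G'$-invariant. If $G=R$ or $G=G'$, one of the two suffices. In general $\mathfrak g$ is spanned by the Lie algebras of $R$ and of $G'$, but $K(x)$ may meet both trivially without being zero. Section~\ref{sec:model} shows how to exclude this for $G=\mathrm{SL}_2(\mathbb C)\times\mathbb C$, and Section~\ref{sec:immersive} does it in general. Section~\ref{sec:final} passes from a generic immersion to a biholomorphic map; only there are surjectivity, connected fibers and normality used.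

\section{Conventions and standard facts}\label{sec:conv}

Throughout, $G$, $\Gamma$, $X$ are as above, $\pi:G\to X$ is the projection, $n=\dim X$, and $\mu$ is the finite invariant measure. A nonzero invariant measure on a homogeneous space has full support, because its support is invariant. The group $G$ acts from the left on $X$ and on itself. For $v\in\mathfrak g$ let
\[
Z_v(x)=\frac{d}{d\zeta}\Big|_{\zeta=0}\exp(\zeta v)x
\]
be the holomorphic vector field generated by $v$, on $X$ and on $G$; on $G$ it is right-invariant, and $\pi$ maps $Z_v$ to $Z_v$. The map $v\mapsto Z_v(x)$ is an isomorphism $\mathfrak g\to T_xX$, and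
\begin{equation}\label{eq:fields}
[Z_v,Z_w]=-Z_{[v,w]},\qquad g_*Z_v=Z_{\operatorname{Ad}(g)v}.
\end{equation}

\subsection*{Kernels} Complex spaces are Hausdorff and reduced. Let $f$ be a holomorphic map from a manifold to a complex space $Y$ and $\tau$ a tangent vector at $x$. We write $df(\tau)=0$ if $\tau(\phi\circ f)=0$ for all holomorphic germs $\phi$ at $f(x)$. It suffices to test the coordinate functions of one local embedding of $Y$ into some $\mathbb C^N$; we call their compositions with $f$ \emph{local components} of $f$. For $f:X\to Y$ put
\[
K(x)=\{v\in\mathfrak g:\ df(Z_v(x))=0\},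
\]
a complex subspace; $f$ is \emph{immersive} at $x$ if $K(x)=0$. The group $I_f$ is closed. A vector $v$ lies in its Lie algebra if and only if $t\mapsto f(\exp(tv)x)$, $t\in\mathbb R$, is constant for every $x$, and differentiation of local components turns this into
\begin{equation}\label{eq:lieI}
\operatorname{Lie}(I_f)=\bigcap_{x\in X}K(x).
\end{equation}
In particular $\operatorname{Lie}(I_f)$ is a complex subspace. Let $k=\min_x\dim K(x)$ and $X^\circ=\{x:\dim K(x)=k\}$. For a basis $v_1,\dots,v_n$ of $\mathfrak g$ and local components $f_i$, the set $X\setminus X^\circ$ is the common zero set of the minors of size $n-k$ of the matrix $(Z_{v_j}f_i)$. It is therefore a proper analytic subset. On $X^\circ$ the map $f$ has constant rank $n-k$, and $K$ is a holomorphic map into the Grassmannian of $k$-planes in $\mathfrak g$.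

\subsection*{Lie groups} A closed subgroup $P$ of $G$ is a real Lie group; if its Lie algebra is a complex subspace, then $P$ is a complex subgroup and $G/P$ a complex manifold. A Lie group $P$ is unimodular if and only if $|\det_{\mathbb R}\operatorname{Ad}|\equiv1$ on $P$. If $P$ is a closed unimodular subgroup of a unimodular group $Q$, then $Q/P$ carries a nonzero invariant Radon measure, unique up to a factor. A group that contains a lattice is unimodular.

Put $\mathfrak g'=[\mathfrak g,\mathfrak g]$. The commutator group $G'$ is the connected complex Lie subgroup with Lie algebra $\mathfrak g'$; it need not be closed, and we give it its own Lie group topology when we let it act. The radical $R$ is the largest connected solvable normal subgroup; it is closed and complex, with Lie algebra $\mathfrak r$, and $\mathfrak g/\mathfrak r$ is semisimple. A semisimple Lie algebra equals its commutator algebra, has trivial center and finitely many ideals, and its ideals are semisimple. In particular $\mathfrak g'+\mathfrak r=\mathfrak g$. Let $\rho:G\to GL(\mathfrak g/\mathfrak r)$ be induced by $\operatorname{Ad}$; then $\ker d\rho=\mathfrak r$.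 For all $g\in G$,
\begin{equation}\label{eq:det}
\det\operatorname{Ad}(g)=\det\rho(g)=\det\operatorname{Ad}(g)|_{\mathfrak r}=\det\operatorname{Ad}(g)|_{\mathfrak g'}=1,
\end{equation}
with complex determinants. Indeed, $|\det\operatorname{Ad}|^2=\det_{\mathbb R}\operatorname{Ad}=1$ by unimodularity, and a holomorphic function of modulus one on $G$ is constant. The trace of $d\rho$ vanishes on $\mathfrak r$ and on $\mathfrak g'$, so $\det\rho=1$. Finally $\det\operatorname{Ad}=\det\operatorname{Ad}|_{\mathfrak r}\cdot\det\rho$, and $\operatorname{Ad}$ acts trivially on $\mathfrak g/\mathfrak g'$. We use two theorems on discrete subgroups.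
\begin{enumerate}
\item[(M)] (Mostow, \cite[Theorem 3.1]{Raghunathan}) Lattices in connected solvable Lie groups are cocompact.
\item[(A)] (Auslander, \cite[Theorem 8.24]{Raghunathan}) If $L$ is a closed subgroup of a Lie group $Q$ with $L^\circ$ solvable and $R$ is a closed connected solvable normal subgroup of $Q$, then $(\overline{LR/R})^\circ$ is solvable.
\end{enumerate}

\subsection*{Analytic sets}
\begin{enumerate}
\item[(F1)] A proper analytic subset of a connected manifold is a nowhere dense null set with connected complement. Arbitrary intersections of analytic subsets are analytic. Analytic sets are locally connected; a compact one has finitely many components, and holomorphic functions on a compact connected analytic set are constant.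
\item[(F2)] (Cartan--Remmert) For a holomorphic map $f:M\to Y$ of complex spaces and each $j$, the set $\{x:\dim_xf^{-1}(f(x))\ge j\}$ is analytic. In particular the fiber dimension is upper semicontinuous.
\item[(F3)] (Remmert) A holomorphic map with discrete fibers from a purely $n$-dimensional space to a locally irreducible purely $n$-dimensional space is open.
\item[(F4)] A space $Y$ is \emph{normal} if its local rings are integrally closed domains. Then $Y$ is locally irreducible, its singular set has codimension at least two, and for open $V\subset Y$ every holomorphic function on $V\cap Y_{\mathrm{reg}}$ extends holomorphically to $V$. A connected normal space is irreducible, hence pure-dimensional.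
\item[(F5)] (Lelong) If $E$ is a hypersurface of a compact $m$-dimensional manifold $W$, smooth $(2m-2)$-forms on $W$ are integrable over $E_{\mathrm{reg}}$, and $\int_{E_{\mathrm{reg}}}d\eta=0$ for every smooth $(2m-3)$-form $\eta$ on $W$.
\end{enumerate}

\section{Finite measure in place of compactness}\label{sec:measure}

In a compact space every sequence has a convergent subsequence. A finite invariant measure gives this for the images of almost every point under a given sequence of transformations.

\begin{lemma}\label{lem:escape}
Let $\Omega$ be a second countable locally compact Hausdorff space with a finite Borel measure $\nu$, and let $T_1,T_2,\dots$ be homeomorphisms of $\Omega$ that preserve $\nu$. Then for almost every $x$ the sequence $(T_jx)$ has a convergent subsequence.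
\end{lemma}

\begin{proof}
Let $C_1\subset C_2\subset\cdots$ be compact sets with union $\Omega$, and let $A_l=\bigcap_i\bigcup_{j\ge i}T_j^{-1}C_l$ be the set of $x$ with $T_jx\in C_l$ for infinitely many $j$. The unions decrease with $i$ and have measure at least $\nu(C_l)$. As $\nu$ is finite, $\nu(A_l)\ge\nu(C_l)$, so $\bigcup_lA_l$ is conull. The sets $C_l$ are compact and metrizable.
\end{proof}

The first application shows that invariance groups are normal. We need it for $G$ acting on $X$ and for $G'$ acting on closed subsets of $X$ that are not complex manifolds, so we state it for continuous maps.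

\begin{lemma}\label{lem:normal}
Let a connected complex Lie group $Q$ act continuously on a space $\Omega$ as in Lemma~\ref{lem:escape}, preserving a finite Borel measure of full support. Let $f:\Omega\to Y$ be a continuous map to a Hausdorff space and $\Sigma=\{q\in Q:f(qx)=f(x)\text{ for all }x\}$. If $\mathfrak h=\operatorname{Lie}(\Sigma)$ is a complex subspace of $\mathfrak q=\operatorname{Lie}(Q)$, then $\mathfrak h$ is an ideal.
\end{lemma}

\begin{proof}
Let $H=\Sigma^\circ$, $M=Q/H$ and $o=H\in M$; we may assume $\dim M>0$. The group $H$ acts holomorphically on the complex manifold $M$ and fixes $o$, and its differential at $o$ is $\operatorname{Ad}$ on $\mathfrak q/\mathfrak h$. We show that this action is stable at $o$; Liouville's theorem then makes the differential trivial.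

The measure enters through one assertion: \emph{if $q_j\to1$ in $Q$, $h_j,h_j'\in\Sigma$ and $h_jq_jh_j'\to q'$, then $q'\in\Sigma$.} By Lemma~\ref{lem:escape}, for almost every $x$ we have $h_j'x\to y$ along a subsequence. Then $f(y)=\lim f(h_j'x)=f(x)$, and $f(q'x)=\lim f(h_jq_jh_j'x)=\lim f(q_jh_j'x)=f(y)$. The closed set $\{x:f(q'x)=f(x)\}$ is conull, hence all of $\Omega$.

Since $H$ is open in $\Sigma$, there is an open set $W_0\subset Q$ with $W_0\cap\Sigma=H$, and then $W_0H\cap\Sigma=H$. So the image of $W_0$ in $M$ is a neighborhood of $o$ that meets $\Sigma/H$ only in $o$. Choose a coordinate ball $B$ about $o$ whose closure is compact and lies in the chart and in this neighborhood. We claim that $HB'\subset B$ for some ball $B'$ about $o$. Otherwise there are points $x_j\to o$ with $Hx_j\not\subset B$. The connected set $Hx_j$ meets $B$ and its complement, so $h_jx_j\in\partial B$ for some $h_j\in H$, and $h_jx_j\to y\in\partial B$ along a subsequence. Using local sections of $Q\to M$, lift $x_j$ to $q_j\to1$ and $h_jx_j$ to $q_j'\to q'$ with $q'H=y$. Then $q_j'\in h_jq_jH$, so $q'\in\Sigma$ by the assertion, and $y\in\partial B\cap\Sigma/H=\emptyset$,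 a contradiction.

By Cauchy's estimates the differentials at $o$ of the maps $h:B'\to B$, $h\in H$, are uniformly bounded. For $v\in\mathfrak h$ the map $\zeta\mapsto\operatorname{Ad}(\exp\zeta v)|_{\mathfrak q/\mathfrak h}$ is defined on all of $\mathbb C$ because $\mathfrak h$ is complex. It is entire and bounded, hence constant, and its derivative at $0$ gives $[v,\mathfrak q]\subset\mathfrak h$.
\end{proof}

The lemma fails for infinite measure: let $Q=\Omega=\mathrm{SL}_2(\mathbb C)$ with Haar measure and let $f(x)=\Sigma x$ be the right coset of the group $\Sigma$ of upper triangular matrices.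

Next, a lattice is so large that linear representations cannot distinguish it from $G$. We use Poincar\'e's recurrence theorem: if a homeomorphism $T$ of a second countable space preserves a finite Borel measure, then for almost every $x$ there are integers $l_j\to\infty$ with $T^{l_j}x\to x$.

\begin{lemma}\label{lem:density}
Let $\sigma:G\to GL(V)$ be a finite-dimensional holomorphic representation. Every $\Gamma$-invariant complex subspace of $V$ is $G$-invariant.
\end{lemma}

The idea is visible in $V=\mathbb C^2$. For $B=\operatorname{diag}(1,-1)$ the only points of $\mathbb P^1$ that are recurrent under $e^B$ are the two eigenlines. For $B=\operatorname{diag}(i,-i)$ every point is recurrent, and nothing follows. In a complex group both $B$ and $iB$ are available.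

\begin{proof}
A $d$-dimensional subspace is invariant if and only if its top exterior power is an invariant line in $\Lambda^dV$, so we may assume that the subspace is a line $\mathbb Cw$. Then $g\Gamma\mapsto[\sigma(g)w]$ is a continuous equivariant map $X\to\mathbb P(V)$. Fix $v\in\mathfrak g$, let $A=d\sigma(v)$, and let $B=cA$ with $c\in\{1,i\}$. By recurrence for $\exp(cv)$ on $X$, for almost every $g$ the point $[w']$, $w'=\sigma(g)w$, is a limit point of the sequence $e^{lB}[w']$, $l\in\mathbb N$.

Let $w'=\sum_\lambda w_\lambda$ be the decomposition into generalized eigenvectors of $B$ and $N$ the nilpotent part of $B$, so that $e^{lB}w_\lambda=e^{l\lambda}\sum_j\frac{l^j}{j!}N^jw_\lambda$. Let $(\alpha,m)$ be lexicographically maximal among the pairs $(\operatorname{Re}\lambda,j)$ with $N^jw_\lambda\ne0$. Then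
\[
e^{-l\alpha}l^{-m}e^{lB}w'=\frac1{m!}\sum_{\operatorname{Re}\lambda=\alpha}e^{il\operatorname{Im}\lambda}N^mw_\lambda+o(1)\qquad(l\to\infty).
\]
The terms of the sum lie in independent subspaces, have constant norms, and are not all zero, so the norm of the sum is bounded above and away from zero. By maximality $N^{m+1}w_\lambda=0$ for $\operatorname{Re}\lambda=\alpha$, so each $N^mw_\lambda$ lies in $\ker(B-\lambda)$. All limit points of $e^{lB}[w']$ therefore lie in $\mathbb P\big(\bigoplus_{\operatorname{Re}\lambda=\alpha}\ker(B-\lambda)\big)$, and so does $[w']$. For $c=1$ this says that $w'$ is a sum of eigenvectors of $A$ whose eigenvalues have the same real part; for $c=i$, that these eigenvalues have the same imaginary part. So $Aw'\wedge w'=0$. This closed condition on $g$ holds almost everywhere, hence at $g=1$. Thus $d\sigma(\mathfrak g)$ preserves $\mathbb Cw$, and so does the connected group $G$.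
\end{proof}

The last lemma passes finiteness of the measure to the fibers and the base of $X\to G/P$.

\begin{lemma}\label{lem:fubini}
Let $\Gamma\subset P\subset G$ with $P$ closed and unimodular. Then $G/P$ and $P/\Gamma$ carry finite invariant measures $\kappa$ and $\nu$. Let $\nu_a$ be the image of $\nu$ under $p\Gamma\mapsto ap\Gamma$; it depends only on $aP$. Up to a constant factor, $\mu=\int_{G/P}\nu_a\,d\kappa(aP)$. In particular, if $\mu(N)=0$, then $\nu_a(N)=0$ for almost every $aP$.
\end{lemma}

\begin{proof}
The groups $G,P,\Gamma$ are unimodular, so invariant Radon measures $\kappa,\nu$ exist, and $\nu_{ap}=\nu_a$ by invariance of $\nu$. Every $\chi\in C_c(X)$ has the form $\chi(g\Gamma)=\sum_\gamma\tilde\chi(g\gamma)$ with $\tilde\chi\in C_c(G)$, and $\int\chi\,d\nu_a=\int_P\tilde\chi(ap)\,dp$ for a suitable Haar measure on $P$. This is a continuous function of $aP$ with compact support. So $\chi\mapsto\int_{G/P}\int\chi\,d\nu_a\,d\kappa$ is a nonzero Radon measure on $X$. It is $G$-invariant because $g_*\nu_a=\nu_{ga}$, hence a multiple of $\mu$. Its total mass $\kappa(G/P)\,\nu(P/\Gamma)$ is finite, and both factors are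 positive.
\end{proof}

\section{A model case: $\mathrm{SL}_2(\mathbb C)\times\mathbb C$}\label{sec:model}

Let $f:X\to Y$ be holomorphic with $I_f$ discrete; the goal is $k=0$. In this section we take for granted the consequence of Theorem~\ref{thm:C} proved in Lemma~\ref{lem:gauss}: $K(gx)=K(x)$ whenever $g\in G'$ and $x,gx\in X^\circ$. If $G=G'$, then $K$ is a constant subspace on the dense set $X^\circ$, it lies in $K(x)$ for all $x$ by continuity, and \eqref{eq:lieI} gives $K=0$. The smallest case that needs more is
\[
G=S\times\mathbb C,\quad S=\mathrm{SL}_2(\mathbb C),\quad\Gamma=\Gamma_0\times\Lambda,\quad X=X_0\times E,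
\]
with lattices $\Gamma_0\subset S$, $\Lambda\subset\mathbb C$, $X_0=S/\Gamma_0$ and the elliptic curve $E=\mathbb C/\Lambda$. Here $G'=S$, and its orbits are the slices $X_0\times\{a\}$.

\emph{The kernel is transverse to the slices.} The set of $a\in E$ whose slice lies in $X\setminus X^\circ$, and the set of $a$ on whose slice $f$ is constant, are intersections of analytic subsets of $E$. Both are proper, the second because $S\not\subset I_f$, so both are finite. Let $E^\circ$ be the complement of their union. For $a\in E^\circ$ the kernel has a constant value $K_a$ on a dense subset of the slice, so $df$ kills $K_a$ on the whole slice, and $\mathfrak h_a=K_a\cap\mathfrak{sl}_2$ is the Lie algebra of $\{s\in S:f(sx,a)=f(x,a)\text{ for all }x\}$. By Lemma~\ref{lem:normal} it is an ideal of $\mathfrak{sl}_2$, and it is not $\mathfrak{sl}_2$, so $\mathfrak h_a=0$ and $k\le1$. Suppose $k=1$. Then $K_a=\mathbb C\,(\xi(a),1)$ with $\xi:E^\circ\to\mathfrak{sl}_2$ holomorphic.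

\emph{One curve in $G$ traces out many fibers.} Fix $a\in E^\circ$ and solve $s'(t)=\xi(a+t)s(t)$, $s(0)=1$, near $t=0$. For every $x\in X_0$ the curve $t\mapsto(s(t)x,a+t)$ has tangent vector $Z_{(\xi(a+t),1)}$, so $f$ is constant along it. The curve $(s(t),t)$ thus lies in the closed analytic set
\[
\mathcal E=\{(s,t)\in G:\ f(sx,a+t)=f(x,a)\ \text{for all }x\in X_0\}.
\]
The function $\xi$ is defined only on $E^\circ$, so the differential equation alone does not control $s$ globally. The finite measure does.

\emph{The coordinate $s$ is bounded on $\mathcal E$.} Suppose $(s_j,t_j)\in\mathcal E$ with $s_j=k_j\operatorname{diag}(\lambda_j,\lambda_j^{-1})k_j'$, $k_j,k_j'\in\mathrm{SU}(2)$, $\lambda_j\to\infty$. Let $e_{21}$ be the lower triangular matrix unit and $v_j=\operatorname{Ad}(k_j')^{-1}e_{21}$. Then $\operatorname{Ad}(s_j)v_j=\lambda_j^{-2}\operatorname{Ad}(k_j)e_{21}\to0$. Along a subsequence $v_j\to v\ne0$ and $a+t_j\to m$ in $E$. By Lemma~\ref{lem:escape}, for almost every $x$ we have $s_jx\to y$ along a further subsequence, and for $c\in\mathbb C$ both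
\[
f(x,a)=f(s_jx,a+t_j)\quad\text{and}\quad f(\exp(cv_j)x,a)=f\big(\exp(c\operatorname{Ad}(s_j)v_j)\,s_jx,a+t_j\big)
\]
tend to $f(y,m)$. So $f(\exp(cv)x,a)=f(x,a)$ for almost all, hence all $x$, and $v\in\mathfrak h_a=0$, a contradiction.

\emph{Bounded implies constant.} Let $\mathcal E^0$ be an irreducible component of $\mathcal E$ that contains the curve $(s(t),t)$. Since $s$ stays in a compact subset of $S$, the map $t:\mathcal E^0\to\mathbb C$ is proper. Its fibers are compact analytic subsets of $S\subset\mathbb C^4$, hence finite, so it is a finite branched covering of $\mathbb C$. For a matrix entry $s_{il}$, the elementary symmetric functions of its values on the fibers are bounded entire functions, hence constant. So $s_{il}$ takes finitely many values and is constant on $\mathcal E^0$. Thus $\mathcal E^0=\{1\}\times\mathbb C$, which means $f(x,a+t)=f(x,a)$ for all $x$ and $t$, that is, $\{1\}\times\mathbb C\subset I_f$. This contradiction proves $k=0$.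

The general proof in Section~\ref{sec:immersive} has the same four steps and three new difficulties. The group $G'\Gamma$ need not be closed, so the slices become closed real-analytic homogeneous spaces, and ``all but finitely many'' becomes ``almost all''. The algebra $\mathfrak g'$ may meet $\mathfrak r$, which calls for separate control along $R$. And there is no projection onto $\mathbb C$, so Liouville's theorem is replaced by a local maximum principle.

\section{Reduction to discrete $I_f$, and the orbits of the radical}\label{sec:radical}

\begin{proposition}\label{prop:reduce}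
Let $f:X\to Y$ be holomorphic and $H=I_f^\circ$. Then $H$ is a closed normal complex subgroup, $H\Gamma$ is closed, $\Gamma_1=H\Gamma/H\cong\Gamma/(H\cap\Gamma)$ is a lattice in $G/H$, and $f=f_1\circ\mathrm{pr}$ with $f_1:(G/H)/\Gamma_1=G/H\Gamma\to Y$ holomorphic and $I_{f_1}$ discrete.
\end{proposition}

\begin{proof}
By \eqref{eq:lieI} and Lemma~\ref{lem:normal} for $Q=G$, $\Omega=X$, the Lie algebra $\mathfrak h$ of $H$ is a complex ideal, so $H$ is normal and $H\Gamma$ is a group. Let $L=\overline{H\Gamma}$ with Lie algebra $\mathfrak l\supset\mathfrak h$, and $F=f\circ\pi$. From $gh\gamma=(ghg^{-1})g\gamma$ we get $F(gl)=F(g)$ for $l\in H\Gamma$, and by continuity for $l\in L$. For $v\in\mathfrak l$ the curve $g\exp(tv)=\exp(t\operatorname{Ad}(g)v)g$ has tangent vector $Z_{\operatorname{Ad}(g)v}(g)$, so $\operatorname{Ad}(g)\mathfrak l\subset K(g\Gamma)$. As $K(g\Gamma)$ is complex, $\operatorname{Ad}(g)\mathfrak l_{\mathbb C}\subset K(g\Gamma)$ for $\mathfrak l_{\mathbb C}=\mathfrak l+i\mathfrak l$. Since $\Gamma\subset L$, the space $\mathfrak l_{\mathbb C}$ is $\operatorname{Ad}(\Gamma)$-invariant, hence $\operatorname{Ad}(G)$-invariant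 by Lemma~\ref{lem:density}. So $\mathfrak l_{\mathbb C}\subset K(x)$ for all $x$, and \eqref{eq:lieI} gives $\mathfrak l_{\mathbb C}\subset\mathfrak h\subset\mathfrak l$. Thus $L^\circ=H$, and $H\Gamma$ is an open, hence closed, dense subgroup of $L$: $L=H\Gamma$. The group $\Gamma_1=L/L^\circ$ is discrete in $G/H$, and the image of $\mu$ is a finite invariant measure on $G/H\Gamma$. The map $f$ descends to $f_1$, which is holomorphic because the submersion $\mathrm{pr}$ has local holomorphic sections. Finally $I_{f_1}=I_f/H$ is discrete.
\end{proof}

Although $X$ may be noncompact, it is compact in the directions of the radical.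

\begin{lemma}\label{lem:radical}
The group $R\Gamma$ is closed in $G$. The $R$-orbits in $X$ are the fibers of the holomorphic submersion $p:X\to G/R\Gamma$; they are compact connected complex submanifolds, and the orbit maps $R\to Rx$ are coverings.
\end{lemma}

\begin{proof}
Let $L=\overline{R\Gamma}$, so that $L/R=\overline{R\Gamma/R}$. By (A), applied to the discrete group $\Gamma$, the Lie algebra $\mathfrak m\subset\mathfrak g/\mathfrak r$ of $L/R$ is solvable. Then $\mathfrak m+i\mathfrak m$ is solvable, being a quotient of $\mathfrak m\otimes_{\mathbb R}\mathbb C$, and it is $\rho(\Gamma)$-invariant. By Lemma~\ref{lem:density} it is an ideal of the semisimple algebra $\mathfrak g/\mathfrak r$, so it is zero. Hence $L/R$ is discrete and equals its dense subgroup $R\Gamma/R$, that is, $L=R\Gamma$. This group has Lie algebra $\mathfrak r$, so it is complex, and it is unimodular by \eqref{eq:det}. By Lemma~\ref{lem:fubini}, $R\Gamma/\Gamma$ has a finite invariant measure. As $R$ is open in $R\Gamma$, we have $R\Gamma/\Gamma\cong R/(R\cap\Gamma)$, which is compact by (M). The orbit of $g\Gamma$ is $Rg\Gamma/\Gamma=gR\Gamma/\Gamma$, a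 translate of $R\Gamma/\Gamma$ and a fiber of $p$; it is the quotient of $R$ by the discrete stabilizer $R\cap g\Gamma g^{-1}$.
\end{proof}

Now the argument for compact fibers from the introduction applies to the fibers of $f$ inside the $R$-orbits.

\begin{proposition}\label{prop:finite}
Let $f:X\to Y$ be holomorphic with $I_f$ discrete. Then $f$ has finite fibers on every $R$-orbit. Consequently, for every $y\in X$,
\begin{equation}\label{eq:discrete}
\{r\in R:\ f(ry)=f(y)\}\ \text{is a discrete subset of }R.
\end{equation}
\end{proposition}

\begin{proof}
Let $C_x$ be the connected component of $x$ in $\{y\in Rx:f(y)=f(x)\}$, a compact connected analytic set. We show that $C_x$ is an orbit of a subgroup of $R$ whose Lie algebra does not depend on $x$; that Lie algebra then lies in $\operatorname{Lie}(I_f)=0$.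

Fix $x$ and write $C=C_x$; then $C_y=C$ for $y\in C$. Let $V\ni f(x)$ be open and embeddable in some $\mathbb C^N$. By compactness of $C$ there is a symmetric neighborhood $W$ of $1$ in $G$ with $f(WC)\subset V$, and by (F1) $f$ is constant on $gC$ for $g\in W$. For $y\in C$ we have $gy\in gC\subset gRy=Rgy$, so
\begin{equation}\label{eq:move}
gC\subset C_{gy}\qquad(g\in W,\ y\in C).
\end{equation}

\emph{$C$ is homogeneous.} Let $N=\{r\in R:rC=C\}$, a closed subgroup. If $y\in C$, $r\in W\cap R$ and $ry\in C$, then \eqref{eq:move} gives $rC\subset C_{ry}=C$, and, applied to $r^{-1}$ and $ry$, it gives $r^{-1}C\subset C_y=C$; so $r\in N$. Choose a neighborhood $W_1\subset W\cap R$ of $1$ in $R$ with $W_1\cap N\subset N^\circ$. Then $W_1y$ is a neighborhood of $y$ in $Rx$, and $W_1y\cap C=(W_1\cap N^\circ)y$. So the $N^\circ$-orbits in $C$ are open, and the connected set $C$ is a single orbit. Its regular locus is nonempty and $N^\circ$-invariant, so $C$ is a complex submanifold, and $T_yC=\{Z_v(y):v\in\mathfrak n_x\}$ for $y\in C$, where $\mathfrak n_x=\operatorname{Lie}(N)$. Since $v\mapsto Z_v(y)$ is complex linear and injective, $\mathfrak n_x$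 is a complex subspace of $\mathfrak r$ of dimension $\dim C_x$.

\emph{$\mathfrak n_x$ is independent of $x$.} For $g\in W$, \eqref{eq:fields} and \eqref{eq:move} give
\[
\{Z_{\operatorname{Ad}(g)v}(gx):v\in\mathfrak n_x\}=T_{gx}(gC_x)\subset T_{gx}C_{gx}=\{Z_w(gx):w\in\mathfrak n_{gx}\},
\]
so $\operatorname{Ad}(g)\mathfrak n_x\subset\mathfrak n_{gx}$. On the other hand $\dim C_y$ is the dimension at $y$ of the fiber of $(f,p):X\to Y\times G/R\Gamma$, which is upper semicontinuous by (F2). Hence $\mathfrak n_{gx}=\operatorname{Ad}(g)\mathfrak n_x$ for $g$ in a neighborhood of $1$ that depends on $x$. Let $x_0=\Gamma$ be the base point. Writing $g=g'g_0$ with $g'$ near $1$, we see that $g\mapsto\operatorname{Ad}(g)^{-1}\mathfrak n_{gx_0}$ is locally constant, hence equal to $\mathfrak n=\mathfrak n_{x_0}$. For $g\in\Gamma$ this says that $\mathfrak n$ is $\operatorname{Ad}(\Gamma)$-invariant. By Lemma~\ref{lem:density} it is $\operatorname{Ad}(G)$-invariant, and so $\mathfrak n_x=\mathfrak n$ for all $x$.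

Since $f$ is constant on $C_x$, we get $\mathfrak n\subset K(x)$ for all $x$, so $\mathfrak n=0$ by \eqref{eq:lieI} and $C_x=\{x\}$. A fiber of $f|_{Rx}$ is a compact analytic set whose components are points, so it is finite by (F1). The set in \eqref{eq:discrete} is the preimage of a finite set under the covering $R\to Ry$.
\end{proof}

\section{Hypersurfaces are invariant under the commutator group}\label{sec:hyper}

We prove Theorem~\ref{thm:C}. Replace $G$ by its universal covering group and $\Gamma$ by its preimage; this changes neither $X$ nor the transformations of $X$ induced by $G'$. So let $G$ be simply connected. Let $D\subset X$ be a nonempty hypersurface. The group $\{g:gD=D\}$ is closed; let $\mathfrak t$ be its real Lie algebra. We must show $\mathfrak g'\subset\mathfrak t$. Let $\mathfrak g=\mathfrak s\oplus\mathfrak r$ be any Levi decomposition, with $\mathfrak s$ a semisimple subalgebra. Then $G=S\ltimes R$ with $S$ and $R$ closed and simply connected. We treat $\mathfrak s$ with the finite measure and $[\mathfrak r,\mathfrak r]$ with the compactness of the $R$-orbits.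

\subsection*{A global equation for $\tilde D=\pi^{-1}(D)$}
The manifold $G\cong S\times R$ is Stein. Indeed, $S$ is an affine algebraic group, and $R$ is biholomorphic to some $\mathbb C^m$ by induction on $m$: if $\mathfrak r\neq0$, choose a complex hyperplane $\mathfrak n\supset[\mathfrak r,\mathfrak r]$ and $v\in\mathfrak r\setminus\mathfrak n$. The homomorphism $\mathfrak r\to\mathfrak r/\mathfrak n\cong\mathbb C$, $v\mapsto1$, integrates to a homomorphism $R\to\mathbb C$ with kernel $N$, and $(u,\zeta)\mapsto u\exp(\zeta v)$ is a biholomorphic map $N\times\mathbb C\to R$; so $N$ is connected, simply connected and solvable. For a Stein manifold the exponential sequence gives $H^1(G,\mathcal O^*)\cong H^2(G,\mathbb Z)$. Since $\pi_1(G)=0$, and $\pi_2$ of every Lie group vanishes, $H^2(G,\mathbb Z)=0$. So all line bundles on $G$ are trivial, and there is $h\in\mathcal O(G)$ that generates the ideal sheaf of $\tilde D$. For $\gamma\in\Gamma$ the function $g\mapsto h(g\gamma)$ is another generator, so the quotient has no zeros, and on the simply connected $G$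
\[
h(g\gamma)=h(g)\,e^{\zeta_\gamma(g)},\qquad\zeta_\gamma\in\mathcal O(G).
\]

\subsection*{The Levi factor: $\mathfrak s\subset\mathfrak t$}
One would like to apply the finite measure to $\log|h|$, but this function descends to $X$ only up to the terms $\operatorname{Re}\zeta_\gamma$. Averaging over a maximal compact subgroup $U\subset S$ makes these terms constant in the directions of $S$, so that derivatives in those directions do descend. Recall that $\mathfrak s=\mathfrak u\oplus i\mathfrak u$ for $\mathfrak u=\operatorname{Lie}(U)$. With normalized Haar measure $dk$ on $U$ put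
\[
\Phi(g)=\int_U\log|h(kg)|\,dk\in[-\infty,\infty),\qquad c_\gamma(g)=\int_U\zeta_\gamma(kg)\,dk .
\]
Both are left $U$-invariant, $c_\gamma$ is holomorphic, and $\Phi(g\gamma)=\Phi(g)+\operatorname{Re}c_\gamma(g)$. For fixed $g$ the entire function $v\mapsto c_\gamma(\exp(v)g)$ on $\mathfrak s$ is constant on the real form $\mathfrak u$, hence constant. So $c_\gamma$ is left $S$-invariant. The function $\log|h|$ is upper semicontinuous and locally integrable. By Fatou's lemma $\Phi$ is upper semicontinuous. For compact $C\subset G$ and Haar measure $dg$ we have $\int_U\int_C\big|\log|h(kg)|\big|\,dg\,dk\le\int_{UC}\big|\log|h|\big|\,dg<\infty$, so $G_0=\{\Phi>-\infty\}$ is conull.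

Fix $\xi\in\mathfrak u$ and put $\theta_t=\exp(it\xi)$ for $t\in\mathbb R$. For $S=\mathrm{SL}_2(\mathbb C)$, $U=\mathrm{SU}(2)$ and $\xi=\operatorname{diag}(i,-i)$ this is the diagonal flow $\operatorname{diag}(e^{-t},e^t)$. For $g\in G_0$ let $\Phi_g(\zeta)=\Phi(\exp(\zeta\xi)g)$, $\zeta\in\mathbb C$.

\emph{$\Phi_g$ is a finite convex function of $\operatorname{Im}\zeta$.} For each $k$ the function $\log|h(k\exp(\zeta\xi)g)|$ satisfies the sub-mean value inequality in $\zeta$, and by Fubini so does $\Phi_g$. Thus $\Phi_g$ is subharmonic, with $\Phi_g(0)>-\infty$. Since $\exp(\mathbb R\xi)\subset U$, we have $\Phi_g(\zeta)=\psi(\operatorname{Im}\zeta)$ with $\psi(t)=\Phi(\theta_tg)$. The Laplacian of a subharmonic function is a nonnegative distribution, so $\psi''\ge0$, and $\psi$ agrees almost everywhere with a finite convex function $\psi_1$. A subharmonic function is at each point the limit of its means over small discs, so the subharmonic functions $\psi(\operatorname{Im}\zeta)$ and $\psi_1(\operatorname{Im}\zeta)$ are equal. In particular $G_0$ is invariant under $\theta_t$; it is also right $\Gamma$-invariant.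

\emph{For almost every $g$ it is affine.} Let $w(g)=\lim_{j\to\infty}j\big(\Phi(\theta_{1/j}g)-\Phi(g)\big)$ be the right derivative of $\psi$ at $0$, a finite Borel function on $G_0$. Since $c_\gamma(\theta_tg)=c_\gamma(g)$, we have $w(g\gamma)=w(g)$, so $w$ is defined almost everywhere on $X$. The function $t\mapsto w(\theta_tx)$ is the right derivative of a convex function, hence nondecreasing. A function that increases along a flow preserving a finite measure must be constant along it: for an integer $l$ the bounded function $\arctan w\circ\theta_l-\arctan w$ has constant sign and integral zero, so it vanishes almost everywhere. Hence for $g$ in a conull set $G_1\subset G_0$ the monotone function $t\mapsto w(\theta_tg)$ takes the same value at all integers and is constant. A convex function with constant right derivative is affine, so for $g\in G_1$ the mean of $\Phi_g$ over the circle $|\zeta|=r$ does not depend on $r$.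

\emph{Conclusion.} For an entire function $\eta\not\equiv0$ let $M_r(\eta)$ be the mean of $\log|\eta|$ over $|\zeta|=r$ and $n_t(\eta)$ the number of zeros in $|\zeta|\le t$. Jensen's formula gives $M_{2r}(\eta)-M_r(\eta)=\int_r^{2r}n_t(\eta)\,dt/t\ge n_r(\eta)\log2$. Put $\eta_{k,g}(\zeta)=h(k\exp(\zeta\xi)g)$. Let $b\in\tilde D$ and suppose $\eta_{1,b}\not\equiv0$. It vanishes at $0$; choose $r$ such that it has no zero on $|\zeta|=r$. By Rouch\'e's theorem $\eta_{k,g}$ has a zero in $|\zeta|<r$ for all $k$ in a neighborhood $U_0$ of $1$ in $U$ and all $g$ near $b$. Take such a $g$ in $G_1$. Since $\Phi(g)>-\infty$, we have $\eta_{k,g}(0)\ne0$ for almost all $k$. The functions $\log|\eta_{k,g}|$ are uniformly bounded above on compact sets, so by Fubini $\int_UM_r(\eta_{k,g})\,dk$ is the finite circle mean of $\Phi_g$, and likewise for $2r$. Therefore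
\[
0=\int_U\big(M_{2r}(\eta_{k,g})-M_r(\eta_{k,g})\big)\,dk\ \ge\ \log2\int_{U_0}dk>0,
\]
a contradiction. So $\exp(\mathbb C\xi)b\subset\tilde D$ for every $b\in\tilde D$. Hence $\xi,i\xi\in\mathfrak t$, and $\mathfrak s\subset\mathfrak t$.

\subsection*{The radical: $[\mathfrak r,\mathfrak r]\subset\mathfrak t$}
Let $m=\dim\mathfrak r\ge2$ (otherwise $[\mathfrak r,\mathfrak r]=0$), $x\in D$, $W=Rx$ and $E=D\cap W$. If $E=W$, then $Rx\subset D$. Otherwise $E$ is locally the zero set of one function that does not vanish identically on the connected manifold $W$, so $E$ is a hypersurface of the compact manifold $W$. The flux of $Z_v$ through $E$ is measured by a holomorphic form, and this form is exact when $v$ is a commutator.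

Let $v_1,\dots,v_m$ be a basis of $\mathfrak r$ and $\omega$ the holomorphic $m$-form on $W$ with $\omega(Z_{v_1},\dots,Z_{v_m})=1$. For $v\in\mathfrak r$, \eqref{eq:fields} gives
\[
(L_{Z_v}\omega)(Z_{v_1},\dots,Z_{v_m})=-\sum_j\omega(\dots,[Z_v,Z_{v_j}],\dots)=\operatorname{tr}\operatorname{ad}(v)|_{\mathfrak r},
\]
which is zero by \eqref{eq:det}. Put $\omega_v=i_{Z_v}\omega$. As $d\omega=0$, Cartan's formula $L_Z=d\,i_Z+i_Zd$ gives $d\omega_v=0$, and for $a,b\in\mathfrak r$
\[
d(i_{Z_a}\omega_b)=L_{Z_a}i_{Z_b}\omega=i_{[Z_a,Z_b]}\omega+i_{Z_b}L_{Z_a}\omega=-\omega_{[a,b]}.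
\]
So for $v\in[\mathfrak r,\mathfrak r]$ we have $\omega_v=d\beta$ with $\beta$ holomorphic, and $\omega_v\wedge\overline{\omega_v}=d(\beta\wedge\overline{\omega_v})$ has integral zero over $E_{\mathrm{reg}}$ by (F5). If $\omega_v|_{E_{\mathrm{reg}}}=\alpha\,dz_1\wedge\dots\wedge dz_{m-1}$ in local coordinates of $E_{\mathrm{reg}}$, then $i^{(m-1)^2}\omega_v\wedge\overline{\omega_v}$ is $|\alpha|^2$ times a positive volume form. Hence $\alpha=0$: $\omega(Z_v,\tau_2,\dots,\tau_m)=0$ for a basis $\tau_2,\dots,\tau_m$ of $T_yE_{\mathrm{reg}}$, which means that $Z_v$ is tangent to $E_{\mathrm{reg}}$.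

It remains to pass through the singular points. Consider the closed set of $\zeta\in\mathbb C$ with $\exp(\zeta v)x\in E$; it contains $0$. Let $\zeta_0$ belong to it, and let $h_0$ generate the ideal of $E$ near $\exp(\zeta_0v)x$. Then $Z_vh_0$ vanishes on $E_{\mathrm{reg}}$, hence on $E$, so $Z_vh_0=b_0h_0$ with $b_0$ holomorphic. The function $\zeta\mapsto h_0(\exp(\zeta v)x)$ solves a linear homogeneous differential equation of first order and vanishes at $\zeta_0$, so it vanishes near $\zeta_0$. The set is open as well, so $\exp(\mathbb Cv)x\subset D$. As $x\in D$ was arbitrary, $v\in\mathfrak t$.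

\subsection*{End of the proof of Theorem~\ref{thm:C}}
For $g\in G$ the algebra $\operatorname{Ad}(g)\mathfrak s$ is again a Levi factor, so it lies in $\mathfrak t$. The sum of these subspaces is $\operatorname{Ad}(G)$-invariant, hence an ideal; it contains $\mathfrak s$ and therefore $[\mathfrak s,\mathfrak r]$. So $\mathfrak g'=\mathfrak s+[\mathfrak s,\mathfrak r]+[\mathfrak r,\mathfrak r]\subset\mathfrak t$, and $D$ is invariant under $G'$, which is generated by $\exp\mathfrak g'$.

Let $\phi$ be a nonconstant meromorphic function. Locally $\phi=\alpha/\beta$ with $\alpha,\beta$ holomorphic and coprime at every point, unique up to a common unit, and $\phi$ is holomorphic exactly where $\beta\ne0$. For $c\in\mathbb C$ the set $D_c=\{\alpha=c\beta\}$ is globally defined, and it is empty or a hypersurface because $\alpha-c\beta\not\equiv0$. If $\phi$ is holomorphic at $x$ and $gx$, $g\in G'$, put $c=\phi(x)$. Then $x\in D_c$, so $gx\in D_c$, and $\beta(gx)\ne0$ gives $\phi(gx)=c$. \qed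

\section{If $I_f$ is discrete, then $f$ is generically immersive}\label{sec:immersive}

Let $f:X\to Y$ be holomorphic with $I_f$ discrete. Recall $K$, $k$, $X^\circ$ from Section~\ref{sec:conv}, and put $F=f\circ\pi$, $G^\circ=\pi^{-1}(X^\circ)$, $K(b)=K(b\Gamma)$ for $b\in G$. We prove $k=0$.

\subsection*{The kernel is constant on slices}

\begin{lemma}\label{lem:gauss}
If $g\in G'$ and $x,gx\in X^\circ$, then $K(gx)=K(x)$.
\end{lemma}

\begin{proof}
Let $r=n-k$. The annihilator $K(x)^\perp\subset\mathfrak g^*$, $x\in X^\circ$, has dimension $r$ and is determined by its Pl\"ucker point in $\mathbb P(\Lambda^r\mathfrak g^*)$, which depends holomorphically on $x$. Fix a basis of $\Lambda^r\mathfrak g^*$ indexed by $I$, and an index $I_0$ such that the homogeneous coordinate $I_0$ does not vanish identically on $X^\circ$. It is nonzero on a set $X^\bullet\subset X^\circ$ that is open and dense in $X$. On $X^\bullet$ let $\phi_I$ be the quotient of coordinate $I$ by coordinate $I_0$; the $\phi_I$ are holomorphic and determine $K$.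

The $\phi_I$ are meromorphic on all of $X$. Let $V'\subset X$ be a connected open set with local components $f_i$. As $V'$ meets $X^\circ$, some $\eta=df_{i_1}\wedge\dots\wedge df_{i_r}$ is not identically zero. The trivialization $T_xX\cong\mathfrak g$ makes $\eta$ a holomorphic map $V'\to\Lambda^r\mathfrak g^*$, which represents the Pl\"ucker point wherever it is nonzero. The open set $\{\eta\ne0\}$ meets $X^\bullet$, so $\eta_{I_0}\not\equiv0$, and $\eta_I/\eta_{I_0}$ is a meromorphic function on $V'$ that equals $\phi_I$ on the dense open set $\{\eta_{I_0}\ne0\}$.

By Theorem~\ref{thm:C} the lemma holds if $x,gx\in X^\bullet$. In general approximate $x$ by points of the dense set $X^\bullet\cap g^{-1}X^\bullet$ and use the continuity of $K$ on $X^\circ$.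
\end{proof}

The $G'$-orbits need not be closed, and the lemmas of Section~\ref{sec:measure} need a locally compact space with a finite measure. So we pass to closures. Let
\[
P=\overline{G'\Gamma}.
\]
A subgroup containing $G'$ is normal, so $P$ is a closed normal subgroup and $G/P$ is abelian. For $q=g'\gamma\in G'\Gamma$ we have $bq\Gamma=(bg'b^{-1})b\Gamma$. For fixed $b\in G^\circ$ the set of $q\in P$ with $bq\in G^\circ$ is open in $P$, and $G'\Gamma$ is dense in $P$, so Lemma~\ref{lem:gauss} and continuity give
\begin{equation}\label{eq:Pinv}
K(bq)=K(b)\qquad\text{if }q\in P\text{ and }b,bq\in G^\circ.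
\end{equation}
The Lie algebra $\mathfrak p$ of $P$ contains $\mathfrak g'$, so $\operatorname{Ad}$ is trivial on $\mathfrak g/\mathfrak p$ and $\det_{\mathbb R}\operatorname{Ad}|_{\mathfrak p}=\det_{\mathbb R}\operatorname{Ad}=1$. Thus $P$ is unimodular and Lemma~\ref{lem:fubini} applies. The group $G/P$ has finite Haar measure, hence is compact, and $G=MP$ for a compact set $M\subset G$. For $a\in G$ the \emph{slice} $\Omega_a=aP/\Gamma$ is a closed subset of $X$. Since $p\cdot ap'\Gamma=a(a^{-1}pa)p'\Gamma$, the group $P$ acts transitively on $\Omega_a$ and preserves the finite measure $\nu_a$, which has full support in $\Omega_a$.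

Call $a$ \emph{good} if $\nu_a(X\setminus X^\circ)=0$. By Lemma~\ref{lem:fubini} almost every coset $aP$ consists of good elements. For good $a$ the set $X^\circ\cap\Omega_a$ is dense in $\Omega_a$, and by \eqref{eq:Pinv} $K$ has a constant value $K_a$ on it. For good $a$ and $v\in\mathfrak g'$ the following are equivalent:
\begin{equation}\label{eq:equiv}
v\in K_a;\qquad f(\exp(cv)x)=f(x)\ \text{for all }x\in\Omega_a,\ c\in\mathbb R;\qquad\text{the same for all }c\in\mathbb C.
\end{equation}
Indeed, if $v\in K_a$, then $df(Z_v)=0$ on a dense subset of $\Omega_a$, hence on $\Omega_a$, and the curve $c\mapsto\exp(cv)x$, $c\in\mathbb C$, stays in $\Omega_a$ because $G'\subset P$. Conversely, differentiate at $c=0$ at a point of $X^\circ\cap\Omega_a$.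

\subsection*{The kernel is transverse to $\mathfrak g'$}

\begin{lemma}\label{lem:transverse}
There is a good element $a\in G^\circ$ with $K_a\cap\mathfrak g'=0$.
\end{lemma}

\begin{proof}
Let $a$ be good and $\mathfrak h_a=K_a\cap\mathfrak g'$. By \eqref{eq:equiv} it is the Lie algebra of $\{q\in G':f(qx)=f(x)\text{ for all }x\in\Omega_a\}$, and it is complex, so it is an ideal of $\mathfrak g'$ by Lemma~\ref{lem:normal} with $Q=G'$, $\Omega=\Omega_a$. The algebra $\mathfrak h_a$ could vary with $a$, which would prevent us from relating it to $I_f$; we show that it has only finitely many possible values.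

If $v\in\mathfrak h_a\cap\mathfrak r$, then by \eqref{eq:equiv} the connected set $\exp(\mathbb Cv)$ lies in the discrete set \eqref{eq:discrete}, so $v=0$. Hence $\mathfrak h_a$ maps isomorphically onto its image in $\mathfrak g/\mathfrak r$, and this image is an ideal because $\mathfrak g'$ maps onto $\mathfrak g/\mathfrak r$. So $\mathfrak h_a$ is semisimple and spanned by brackets $[h_1,h_2]$ of its elements. For $z\in\mathfrak g$,
\[
[z,[h_1,h_2]]=[[z,h_1],h_2]+[h_1,[z,h_2]]\in[\mathfrak g',\mathfrak h_a]\subset\mathfrak h_a,
\]
so $\mathfrak h_a$ is a semisimple ideal of $\mathfrak g$. There are finitely many of these. Indeed, a semisimple ideal meets $\mathfrak r$ trivially. If two of them, $\mathfrak i$ and $\mathfrak j$, have the same image $\bar{\mathfrak i}$ in $\mathfrak g/\mathfrak r$, then $\mathfrak i\cap\mathfrak j\supset[\mathfrak i,\mathfrak j]$ maps onto $[\bar{\mathfrak i},\bar{\mathfrak i}]=\bar{\mathfrak i}$, so $\mathfrak i=\mathfrak i\cap\mathfrak j=\mathfrak j$ by dimension; and $\mathfrak g/\mathfrak r$ has finitely many ideals.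

For a nonzero semisimple ideal $\mathfrak i$ the set $\{x\in X:\mathfrak i\subset K(x)\}$ is analytic, and proper by \eqref{eq:lieI}, since $I_f$ is discrete. Let $N$ be the union of these finitely many null sets. By Lemma~\ref{lem:fubini} there is a good $a$ with $\nu_a(N)=0$. Pick $x\in(X^\circ\cap\Omega_a)\setminus N$. Then $\mathfrak h_a\subset K(x)$ forces $\mathfrak h_a=0$. Replacing $a$ by a lift of $x$ in the coset $aP$, we get $a\in G^\circ$.
\end{proof}

Fix such an $a$ and write $\Omega=\Omega_a$. If $k>0$, the fibers of $f$ leave the slice $\Omega$, and since $K$ is constant on slices, they do so in parallel. The object that records this parallel motion is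
\[
\mathcal E=\{g\in G:\ f(gx)=f(x)\ \text{for all }x\in\Omega\}\ni1 .
\]
It is an intersection of fibers of holomorphic maps $G\to Y$, hence a closed analytic subset of $G$. Its elements need not preserve $\Omega$, so $\mathcal E$ need not be a group, and Lemma~\ref{lem:normal} is not available for it.

\subsection*{The set $\mathcal E$ is large, and $\operatorname{Ad}$ is bounded on it}

\begin{lemma}\label{lem:dimE}
$\dim_1\mathcal E\ge k$.
\end{lemma}

\begin{proof}
On $G^\circ$ the map $F$ has constant rank $n-k$, so there is a connected $k$-dimensional complex submanifold $\mathcal L\ni a$ of $G^\circ$ with $T_b\mathcal L=\{Z_v(b):v\in K(b)\}$ for $b\in\mathcal L$. Let $q\in P$ with $aq\in G^\circ$. For $b\in\mathcal L$ near $a$ we have $bq\in G^\circ$, so $K(b)=K(bq)$ by \eqref{eq:Pinv}. Since $Z_v$ is right-invariant, the derivative of $b\mapsto F(bq)$ along $Z_v(b)$, $v\in K(b)$, is $dF(Z_v(bq))=0$. So the analytic set $\{b\in\mathcal L:F(bq)=F(aq)\}$ contains a neighborhood of $a$ and equals $\mathcal L$. The $q$ considered are dense in $P$, because $X^\circ\cap\Omega$ is dense in $\Omega$ and $q\mapsto aq\Gamma$ is an open map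 $P\to\Omega$. Hence $f(ba^{-1}\cdot aq\Gamma)=F(bq)=F(aq)=f(aq\Gamma)$ for all $b\in\mathcal L$, $q\in P$, that is, $\mathcal La^{-1}\subset\mathcal E$.
\end{proof}

\begin{lemma}\label{lem:bounded}
The operators $\operatorname{Ad}(g)|_{\mathfrak g'}$, $g\in\mathcal E$, are uniformly bounded. So are $\rho(g)$ and $\rho(g)^{-1}$.
\end{lemma}

\begin{proof}
Otherwise there are $g_j=m_jp_j\in\mathcal E$ with $m_j\in M$, $p_j\in P$, $m_j\to m$, and $\|\operatorname{Ad}(p_j)|_{\mathfrak g'}\|\to\infty$. By \eqref{eq:det} the product of the singular values of $\operatorname{Ad}(p_j)|_{\mathfrak g'}$ is $1$. The largest tends to infinity, so the smallest tends to $0$: there are unit vectors $v_j\in\mathfrak g'$ with $\operatorname{Ad}(p_j)v_j\to0$, and we may assume $v_j\to v\ne0$. For $c\in\mathbb C$ put $w_j=\exp(c\operatorname{Ad}(p_j)v_j)\to1$, so that $p_j\exp(cv_j)=w_jp_j$. By Lemma~\ref{lem:escape} on $(\Omega,\nu_a)$, for almost every $x\in\Omega$ we have $p_jx\to y$ along a subsequence. Both $x$ and $\exp(cv_j)x$ lie in $\Omega$, so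
\[
f(x)=f(m_jp_jx)\to f(my),\qquad f(\exp(cv_j)x)=f(m_jw_jp_jx)\to f(my).
\]
Hence $f(\exp(cv)x)=f(x)$ for all $c$ and almost all $x$, and by continuity and full support for all $x\in\Omega$. By \eqref{eq:equiv}, $v\in K_a\cap\mathfrak g'=0$, a contradiction. The operator $\rho(g)$ is induced by $\operatorname{Ad}(g)|_{\mathfrak g'}$ through the surjection $\mathfrak g'\to\mathfrak g/\mathfrak r$, so it is bounded on $\mathcal E$; and $\rho(g)^{-1}$ is the adjugate of $\rho(g)$ since $\det\rho=1$.
\end{proof}

\subsection*{A maximum principle}
If $\|\rho\|^2$ attained its maximum on a positive-dimensional component of $\mathcal E$, then $\rho$ would be constant along holomorphic discs through the maximum point $g_0$, and a piece of $\mathcal Eg_0^{-1}$ would lie in $\ker\rho$, locally in $R$; this contradicts \eqref{eq:discrete}. The supremum need not be attained, so we make the argument quantitative near almost maximal points $g_j$. These may tend to infinity in $G$, but modulo $P$ they converge, and that is all we need.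

\begin{proposition}\label{prop:immersive}
If $I_f$ is discrete, then $k=0$.
\end{proposition}

\begin{proof}
Suppose $k\ge1$. By Lemma~\ref{lem:dimE}, $\mathcal E$ has an irreducible component $\mathcal E^0$ of positive dimension. Let $\|\cdot\|$ be the Hilbert--Schmidt norm on $\operatorname{End}(\mathfrak g/\mathfrak r)$ for some Hermitian product, and $d=\dim\mathfrak g/\mathfrak r$. By Lemma~\ref{lem:bounded}, $\beta=\sup_{\mathcal E^0}\|\rho\|^2$ is finite, and there is $c>0$ with
\begin{equation}\label{eq:lower}
\|T\rho(g)\|^2\ge c\|T\|^2\qquad(g\in\mathcal E,\ T\in\operatorname{End}(\mathfrak g/\mathfrak r)).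
\end{equation}
Choose $g_j=m_jp_j\in\mathcal E^0$ with $m_j\in M$, $p_j\in P$, $\|\rho(g_j)\|^2\to\beta$ and $m_j\to m$. Fix a Hermitian norm on $\mathfrak g$. The closed subgroup $\ker\rho$ has Lie algebra $\mathfrak r$, so there is $\epsilon_0>0$ such that $\exp$ is biholomorphic on a neighborhood of $\{|v|\le\epsilon_0\}$, with inverse $\log$, and $\ker\rho\cap\exp\{|v|\le\epsilon_0\}\subset R$. Let $0<\epsilon\le\epsilon_0$ and $B=\exp\{|v|<\epsilon\}$. Consider on $G$ the smooth function
\[
\psi_j(u)=\|\rho(u)\rho(g_j)\|^2-c\|\rho(u)-1\|^2=\big(\|\rho(u)\rho(g_j)\|^2-c\|\rho(u)\|^2\big)+2c\operatorname{Re}\operatorname{tr}\rho(u)-cd.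
\]
By \eqref{eq:lower} the bracket is a nonnegative Hermitian form evaluated at $\rho(u)$, that is, a sum of squared moduli of holomorphic functions of $u$; the other terms are the real part of a holomorphic function. So $\psi_j$ is subharmonic along every holomorphic disc in $G$.

\emph{There is $u_j\in\mathcal E^0g_j^{-1}\cap\partial B$ with $\psi_j(u_j)\ge\psi_j(1)=\|\rho(g_j)\|^2$.} The analytic set $\mathcal E^0g_j^{-1}$ contains $1$ and has positive dimension at each point, so through each point passes a nonconstant holomorphic disc in it (normalize an irreducible curve germ). For $\delta>0$ let $u^\delta$ be a maximum point of $\psi_j(u)+\delta|\log u|^2$ on the compact set $\mathcal E^0g_j^{-1}\cap\overline B$. Suppose $u^\delta\in B$, and let $\gamma$ be such a disc in $B$ with $\gamma(0)=u^\delta$. The restriction to $\gamma$ is subharmonic with a maximum at the center, hence constant, while its Laplacian is at least $4\delta|(\log\gamma)'|^2\not\equiv0$. So $u^\delta\in\partial B$ and $\psi_j(u^\delta)+\delta\epsilon^2\ge\psi_j(1)$. A limit point of $u^\delta$ as $\delta\to0$ is the required $u_j$.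

Since $u_jg_j\in\mathcal E^0$,
\[
c\|\rho(u_j)-1\|^2=\|\rho(u_jg_j)\|^2-\psi_j(u_j)\le\beta-\|\rho(g_j)\|^2\to0 .
\]
A limit point $u^{(\epsilon)}\in\partial B$ of $(u_j)$ lies in $\ker\rho$, hence in $R$, and $|\log u^{(\epsilon)}|=\epsilon$. Let $x\in\Omega$. Both $u_jg_j$ and $g_j$ lie in $\mathcal E$, and $p_j^{-1}x\in\Omega$, so $f(u_jm_jx)=f(p_j^{-1}x)=f(m_jx)$. In the limit $f(u^{(\epsilon)}y)=f(y)$ for $y=mx$, and $y$ does not depend on $\epsilon$. The elements $u^{(\epsilon)}\ne1$ tend to $1$ as $\epsilon\to0$, which contradicts \eqref{eq:discrete}.
\end{proof}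

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Proposition~\ref{prop:reduce} gives the properties of $H$ and the factorization, with $I_{f_1}$ discrete. Apply Lemma~\ref{lem:radical} and Propositions~\ref{prop:finite} and~\ref{prop:immersive} to the group $G/H$, the lattice $\Gamma_1$ and the map $f_1$.
\end{proof}

\section{From a generic immersion to a biholomorphic map}\label{sec:final}

We prove Theorem~\ref{thm:A}. By Proposition~\ref{prop:reduce}, $f=f_1\circ\mathrm{pr}$, and $G/H\Gamma=(G/H)/\Gamma_1$ is the quotient of a complex Lie group by the lattice $\Gamma_1\cong\Gamma/(H\cap\Gamma)$, hence parallelizable. The map $f_1$ is surjective, and its fibers $\mathrm{pr}(f^{-1}(y))$ are connected. It remains to show that $f_1$ is biholomorphic. We rename $G/H$, $\Gamma_1$, $f_1$ as $G$, $\Gamma$, $f$. Then $f$ is immersive on the dense open set $X^\circ$ by Proposition~\ref{prop:immersive}.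

On a general manifold this would not be enough: the blow-up of a point of $\mathbb C^2$ is surjective, has connected fibers and is generically immersive. The difference is that on $X$ global vector fields point in every direction. We push them forward to $Y$ and use them to move a positive-dimensional fiber to a generic position.

\subsection*{Generic bijectivity}
The space $Y$ is connected and normal, so it has pure dimension, say $d$. Near a point of $X^\circ$ the map $f$ embeds an $n$-dimensional manifold into $Y$, so $d\ge n$. The map $f^{-1}(Y_{\mathrm{reg}})\to Y_{\mathrm{reg}}$ is surjective, so $d\le n$ by Sard's theorem. Let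
\[
A=\{x\in X:\ \dim_xf^{-1}(f(x))\ge1\}.
\]
It is analytic by (F2), and proper since it misses $X^\circ$. If $x\notin A$, then $x$ is an isolated point of its fiber, which is connected, so
\begin{equation}\label{eq:single}
f^{-1}(f(x))=\{x\}\qquad(x\notin A).
\end{equation}
Thus $f^{-1}(f(A))=A$, and $f$ is injective on $X\setminus A$. By (F3) it is open there, so it is a homeomorphism of $X\setminus A$ onto an open set $Y^*\subset Y$. Over $Y^*_{\mathrm{reg}}$ it is an injective holomorphic map between $n$-dimensional manifolds, so the inverse is holomorphic on $Y^*_{\mathrm{reg}}$. The inverse is continuous on $Y^*$, so near any point its coordinates in a chart of $X$ are continuous functions, holomorphic on the regular part; by (F4) they are holomorphic. Hence $f:X\setminus A\to Y^*$ is biholomorphic. By surjectivity $f(A)=Y\setminus Y^*$, and this set is closed. We must show $A=\emptyset$. Suppose not. Then $A$ contains a fiber of positive dimension and $\dim A\le n-1$, so $n\ge2$.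

\subsection*{The set $f(A)$ is removable}
Since $f$ is not proper, $f(A)$ is not known to be analytic; we measure its size by Hausdorff measure $\mathcal H^s$ instead. Recall that locally Lipschitz maps send $\mathcal H^s$-null sets to $\mathcal H^s$-null sets, that a manifold of real dimension less than $s$ is $\mathcal H^s$-null, and that in real dimension $s$ the $\mathcal H^s$-null sets are the Lebesgue null sets.

\begin{lemma}\label{lem:remove}
Let $T$ be a closed subset of an $n$-dimensional complex manifold $M$, $n\ge2$, with $\mathcal H^{2n-2}(T)=0$ in charts. Then every holomorphic function $\phi$ on $M\setminus T$ extends holomorphically to $M$.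
\end{lemma}

\begin{proof}
The complement of $T$ is dense, so local extensions agree on overlaps, and we may work in a chart in $\mathbb C^n$ near a point $0\in T$. The projection $\mathbb C^n\setminus\{0\}\to\mathbb P^{n-1}$ is locally Lipschitz, so the image of $T\setminus\{0\}$ is a null set. Hence some complex line through $0$, say the $z_1$-axis, meets $T$ only in $0$. For small $s>0$ the circle $\{|z_1|=s\}\times\{0\}$ is a compact set disjoint from the closed set $T$, so there is a polydisc $\Delta'\ni0$ in $\mathbb C^{n-1}$ such that $\{|z_1|=s\}\times\Delta'$ misses $T$ and $\{|z_1|\le s\}\times\Delta'$ lies in the chart. The Cauchy integral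
\[
\tilde\phi(z_1,z')=\frac1{2\pi i}\int_{|\zeta|=s}\frac{\phi(\zeta,z')}{\zeta-z_1}\,d\zeta
\]
is holomorphic on $\{|z_1|<s\}\times\Delta'$. The projection of $T$ to $\mathbb C^{n-1}$ is a null set, so for a dense set of $z'\in\Delta'$ the disc $\{|z_1|\le s\}\times\{z'\}$ misses $T$, and $\tilde\phi=\phi$ on its interior. By continuity $\tilde\phi=\phi$ off $T$.
\end{proof}

We show that $f(A)$ is covered by countably many holomorphic images of manifolds of complex dimension at most $n-2$. Let $A'$ be the set of points of $A_{\mathrm{reg}}$ near which $f|_{A_{\mathrm{reg}}}$ has constant rank. On each component of $A_{\mathrm{reg}}$ the complement of $A'$ is the proper analytic subset where the rank is not maximal. So this complement and $A_{\mathrm{sing}}$ are analytic sets of dimension at most $n-2$, and taking regular and singular loci repeatedly writes them as countable unions of manifolds of dimension at most $n-2$. At $x\in A'$ the fiber of $f|_A$ is the full fiber $f^{-1}(f(x))\subset A$, of dimension at least $1$ at $x$. By the constant rank theorem the rank is at most $\dim_xA-1\le n-2$, and the image of a neighborhood of $x$ in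 $A'$ equals the image of a local transversal to the fibers, whose dimension is the rank. Countably many such neighborhoods cover $A'$.

Hence $T=f(A)\cap Y_{\mathrm{reg}}$ is closed in $Y_{\mathrm{reg}}$ and $\mathcal H^{2n-2}$-null in charts. Let $V\subset Y$ be open and $\phi$ holomorphic on $V\setminus f(A)$. By Lemma~\ref{lem:remove} it extends from $V_{\mathrm{reg}}\setminus T$ to $V_{\mathrm{reg}}$, and by (F4) further to $V$; the result agrees with $\phi$ on $V\setminus f(A)$, in which $V_{\mathrm{reg}}\setminus T$ is dense.

\subsection*{The set $A$ is empty}
Let $x_0\in A$, $y_0=f(x_0)$ and $E=f^{-1}(y_0)$; this fiber has more than one point. The points $\exp(v)x_0$, $v\in\mathfrak g$, fill a neighborhood of $x_0$, so there is $v$ with $\exp(v)x_0\notin A$. Then $\{\zeta\in\mathbb C:\exp(\zeta v)x_0\in A\}$ is a proper analytic subset of $\mathbb C$, hence discrete, and $\exp(tv)x_0\notin A$ for all small real $t\neq0$.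

Let $V\ni y_0$ be open with a closed embedding $z=(z_1,\dots,z_N):V\to W$ into an open set $W\subset\mathbb C^N$. The functions $Z_v(z_i\circ f)$ on $f^{-1}(V)\setminus A\cong V\setminus f(A)$ are holomorphic functions on $V\setminus f(A)$, so they extend to $V$. Their germs at $y_0$ come from germs on $\mathbb C^N$; after shrinking $W$ and replacing $V$ by its preimage, the extensions have the form $a_i\circ z$ with $a_i\in\mathcal O(W)$. By density of $X\setminus A$,
\begin{equation}\label{eq:push}
Z_v(z_i\circ f)=a_i\circ z\circ f\quad\text{on all of }f^{-1}(V).
\end{equation}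
Let $c:[-\epsilon,\epsilon]\to W$ solve $\dot c=a(c)$, $c(0)=z(y_0)$, where $a=(a_1,\dots,a_N)$. The fiber $E$ may be noncompact, so it is not clear in advance that its points stay over $V$ for a common time; the following argument shows that they do.

Fix $x\in E$, put $y(t)=f(\exp(tv)x)$, and let $J$ be the set of $t\in[-\epsilon,\epsilon]$ with $y(t)\in V$ and $z(y(t))=c(t)$. Then $0\in J$. The set $J$ is open in $[-\epsilon,\epsilon]$: near $t_0\in J$ we have $y(t)\in V$, and by \eqref{eq:push} the curve $z(y(t))$ solves the same equation as $c$ with the same value at $t_0$. It is closed: if $t_j\in J$ and $t_j\to t$, then $c(t)\in z(V)$ because $z(V)$ is closed in $W$, and $y(t_j)=z^{-1}(c(t_j))$ converges both to $z^{-1}(c(t))$ and to $y(t)$; these agree since $Y$ is Hausdorff. So $J=[-\epsilon,\epsilon]$.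

Thus $f$ is constant on $\exp(tv)E$ for $|t|\le\epsilon$. For small $t\ne0$ this set has more than one point and lies in the fiber through $\exp(tv)x_0\notin A$, which is a single point by \eqref{eq:single}. This contradiction shows $A=\emptyset$. Then $Y^*=Y$ and $f:X\to Y$ is biholomorphic, which completes the proof of Theorem~\ref{thm:A}. \qed

\begin{thebibliography}{9}

\bibitem{Raghunathan}
Raghunathan, \emph{Discrete Subgroups of Lie Groups}.

\bibitem{Winkelmann}
J\"org Winkelmann,
\texttt{http://www.numdam.org/issue/MSMF\_1998\_2\_72-73\_\_R1\_0.pdf}.

\end{thebibliography}
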